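# Deleting columns from the first-order Reed–Muller code: upper bounds for $t[n,2m+1]$

## Two theorems that contradict a formula for $t[n,2m+1]$

Throughout, $t[n,k]$ is the smallest covering radius of any $[n,k]$ binary linear code. The terms are unpacked in the next section.

**Main theorem.**

**Theorem A.** For every $m\ge 3$ and every odd $n\ge 4^m-3$,
$$t[n,2m+1]\ \le\ \frac{n-2^m-3}{2}=\Big\lfloor\frac{n-2^m-1}{2}\Big\rfloor-1 .$$

**Theorem B.** For $m\ge 11$ put $\kappa_m=\frac14\Big(\frac{2^{m/2}}{3(m+2)}-1\Big)$; this is positive. Then for all $n\ge 4^m$,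
$$n-2\,t[n,2m+1]\;>\;2^m+\kappa_m .$$

The two theorems are aimed at the following statement, taken from "On the Covering Radius of Codes" (https://mathweb.ucsd.edu/~ronspubs/85_01_covering_radius.pdf).

**Conjecture.** For all integers $m\ge2$ there are numbers $n_0,n_1$, depending on $m$, such that
$$t[n,2m]=\Big\lfloor\frac{n-2^m}{2}\Big\rfloor\quad\text{for } n\ge n_0, \tag{1}$$
$$t[n,2m+1]=\Big\lfloor\frac{n-2^m-1}{2}\Big\rfloor\quad\text{for } n\ge n_1. \tag{2}$$

**Consequences.** By Theorem A, for every $m\ge3$ formula (2) fails at every odd $n\ge4^m-3$. No $n_1$ can exist, so the conjecture is false. By Theorem B, for $m\ge19$ formula (2) fails at *every* $n\ge4^m$, of either parity, and the error in (2) is unbounded as $m$ grows.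

## Covering radius, and what the two bounds assert

**Definition.** An $[n,k]$ binary linear code is a $k$-dimensional subspace $C\subset\mathbb F_2^n$. With $d$ the Hamming distance, its covering radius is
$$R(C)=\max_{x\in\mathbb F_2^n}\ \min_{c\in C}\ d(x,c).$$

So $R(C)$ is the distance from $C$ to the word farthest from it, and $t[n,k]$ asks for the code of given size that leaves no word far away.

**Example.** Take $k=1$. A one-dimensional code is $\{0,c\}$; let $w\ge1$ be the weight of $c$. A word has some number of ones outside the support of $c$, at most $n-w$, and these count in its distance to both codewords. If it has $j$ ones inside the support, that part contributes $\min(j,w-j)$, which is at most $\lfloor w/2\rfloor$. Hence $R=(n-w)+\lfloor w/2\rfloor=n-\lceil w/2\rceil$. The best choice is $w=n$, so $t[n,1]=\lfloor n/2\rfloor$.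

It is convenient to look at the number $n-2t$. If $n$ is odd, then $n-2^m-1$ is even and (2) says $n-2t[n,2m+1]=2^m+1$. If $n$ is even, then (2) says $n-2t[n,2m+1]=2^m+2$. Against this, Theorem A says $n-2t\ge2^m+3$ for odd $n$, and Theorem B says $n-2t>2^m+\kappa_m$ for all $n$, where $\kappa_m$ grows like a constant times $2^{m/2}/m$.

For a numerical case take $m=3$ and $n=61$. The source of the conjecture comes with the bound $t[n,7]\le\lfloor(n-9)/2\rfloor$ for $n\ge19$, and (2) predicts equality, that is $t[61,7]=26$. Theorem A gives $t[61,7]\le25$.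

**Scope.** Graham and Sloane ("On the covering radius of codes", IEEE Trans. Inform. Theory 31 (1985)) proved $t[n,5]=\lfloor(n-5)/2\rfloor$ for $n\ne6$, so (2) is true for $m=2$. Together with Theorem A: (2) holds if and only if $m=2$. Their theorem is used for this remark only. Formula (1) for $m\ge3$ is not settled here. The conjecture asserts both (1) and (2), so the failure of (2) disproves it.

## From words to integer functions with prescribed parities

Both theorems are upper bounds, so we have to produce codes. The first move turns "every word is close to the code" into a statement about Fourier transforms on $\mathbb F_2^{2m}$.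

Put $V=\mathbb F_2^{2m}$ and $M=|V|=4^m$. For $a,v\in V$ let $\chi_a(v)=(-1)^{a\cdot v}$, and for $s:V\to\mathbb Z$ let
$$\hat s(a)=\sum_{v\in V}s(v)\chi_a(v).$$
We use two textbook facts. The first is Parseval:
$$\sum_{a}\hat s(a)^2=M\sum_v s(v)^2. \tag{3}$$
The second is the Poisson formula for a subspace $U\subset V$ with annihilator $U^\perp=\{b: b\cdot u=0 \text{ for all }u\in U\}$:
$$\sum_{u\in U}s(u)\chi_{a}(u)=\frac1{|U^\perp|}\sum_{b\in U^\perp}\hat s(a+b). \tag{4}$$
To see (4), expand the right side: $\sum_{b\in U^\perp}\hat s(a+b)=\sum_v s(v)\chi_a(v)\sum_{b\in U^\perp}\chi_b(v)$, and the inner sum is $|U^\perp|$ if $v\in U$ and $0$ otherwise.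

**Definition.** Let $T\subset V$. Call $s:V\to\mathbb Z$ *admissible for $T$* if $s(v)$ is odd for every $v\notin T$ and even for every $v\in T$.

**Lemma 1.** Let $|T|<M/2$, and let $n\ge M-|T|$ with $n\equiv|T|\pmod2$. If every $s$ admissible for $T$ satisfies $\max_a|\hat s(a)|\ge c$, then $t[n,2m+1]\le(n-c)/2$.

*Proof.* *The code.* Take a generator matrix whose columns are $\binom1v$ for $v\in V\setminus T$, each used once, and then repeat one of these columns until there are $n$ columns. Since $M$ is even and $n\equiv|T|$, the number $n-(M-|T|)$ of extra copies is even. So each $v\notin T$ has odd multiplicity, and each $v\in T$ has multiplicity $0$.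

*The dimension is $2m+1$.* Otherwise a nontrivial combination of the rows vanishes: there is $(\varepsilon,a)\neq0$ with $\varepsilon+a\cdot v=0$ for all $v\notin T$. If $a=0$, then $\varepsilon=1$ and this is impossible, since $V\setminus T$ is not empty. If $a\ne0$, the equation has exactly $M/2$ solutions $v$ in $V$, but $V\setminus T$ has $M-|T|>M/2$ elements.

*Distances.* Let $y\in\mathbb F_2^n$ be any word. Put $s(v)=\sum(-1)^{y_i}$, summed over the coordinates $i$ whose column is $\binom1v$. A sum of an odd number of signs is odd, and an empty sum is $0$, so $s$ is admissible for $T$. Let $c_{\varepsilon,a}$ be the codeword whose entry at a column $\binom1v$ is $\varepsilon+a\cdot v$. Agreements minus disagreements of $y$ and $c_{\varepsilon,a}$ equal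
$$n-2d(y,c_{\varepsilon,a})=\sum_v s(v)(-1)^{\varepsilon+a\cdot v}=(-1)^\varepsilon\hat s(a).$$
Minimizing $d$ over all $\varepsilon,a$, the distance from $y$ to the code is $\frac12\big(n-\max_a|\hat s(a)|\big)\le\frac12(n-c)$. $\square$

**Example.** Take $m=1$, $T=\emptyset$, $n=4$. The columns are $\binom1v$ for the four $v\in\mathbb F_2^2$, and the code is the $[4,3]$ even-weight code. The word with a single $1$, at $v=0$, has $s(0)=-1$ and $s(v)=1$ otherwise. Then $\hat s(0)=2$ and $\hat s(a)=-2$ for $a\ne0$, so its distance to the code is $(4-2)/2=1$, as it should be.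

From here on the problem is this: choose the set $T$ of deleted columns so that every function admissible for $T$ has a large Fourier coefficient. The opponents to beat are functions whose coefficients are all small.

**Definition.** A function $f:V\to\{\pm1\}$ is *bent* if $|\hat f(a)|=2^m$ for all $a$.

**Example.** Write $V=\mathbb F_2^m\times\mathbb F_2^m$ with dual variable $(\alpha,\beta)$. The function $f(x,y)=(-1)^{x\cdot y}$ is bent:
$$\hat f(\alpha,\beta)=\sum_x(-1)^{\alpha\cdot x}\sum_y(-1)^{(x+\beta)\cdot y}=2^m(-1)^{\alpha\cdot\beta},$$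
because the inner sum is $2^m$ for $x=\beta$ and $0$ otherwise.

## Deleting zero, one or two columns

**No deletion, $T=\emptyset$.** An admissible $s$ is odd everywhere, so $\sum_vs(v)^2\ge M$. By (3) the average of $\hat s(a)^2$ is at least $M=(2^m)^2$, hence $\max|\hat s|\ge2^m$. Lemma 1 gives $n-2t\ge2^m$ for even $n\ge M$, which is $2$ less than (2) predicts. This $T$ can give no more through Lemma 1, because a bent function is admissible.

**One deletion, $T=\{t\}$.** Now $s$ takes $M-1$ odd values and one even value, so each $\hat s(a)$ is odd, and the average of $\hat s^2$ is at least $M-1$. Since $M-1>M-2^{m+1}+1=(2^m-1)^2$, some $|\hat s(a)|$ exceeds $2^m-1$. Being odd, it is at least $2^m+1$. For odd $n\ge M-1$ this gives $n-2t\ge2^m+1$, exactly the value in (2). Again this $T$ gives no more: change the value of a bent function at $t$ to $0$, which changes each coefficient by $1$ in absolute value.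

**Two deletions, $T=\{t_1,t_2\}$, $m\ge2$.** All $\hat s(a)$ are even, and the average of $\hat s^2$ is at least $M-2$. Look modulo $4$. For $a\ne0$,
$$\hat s(a)-\hat s(0)=-2\sum_{a\cdot v=1}s(v)\equiv2\,\#\{v\notin T:a\cdot v=1\}\equiv2\,\#\{t\in T:a\cdot t=1\}\pmod4, \tag{5}$$
where the last step uses that $\#\{v\in V:a\cdot v=1\}=M/2$ is even. The final count is odd exactly when $a\cdot(t_1+t_2)=1$, which happens for half of all $a$. So half of the values $\hat s(a)$ are $\equiv2\pmod4$. Suppose all $|\hat s(a)|\le2^m$. Since $4\mid2^m$, this half satisfies $|\hat s(a)|\le2^m-2$, and the average of $\hat s^2$ is at most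
$$\tfrac12M+\tfrac12(2^m-2)^2=M-2^{m+1}+2<M-2,$$
a contradiction. So $\max|\hat s|\ge2^m+2$, and for even $n\ge M-2$ we get $n-2t\ge2^m+2$, again the value in (2).

So for $m\ge 2$ and $n\ge 4^m-2$, at most two deletions already give the right side of (2) as an upper bound. To refute (2) we need a little more.

## Three deleted columns: where Parseval stops

Let $|T|=3$. All $\hat s(a)$ are odd, and the average of $\hat s^2$ is at least $M-3$. To beat (2) we must show $\max|\hat s|\ge2^m+3$, so we must rule out that all $|\hat s(a)|\le2^m+1$.

Parseval alone cannot do this. Odd values of absolute value $2^m+1$ and $2^m-1$ have squares $M\pm2^{m+1}+1$. If they occurred equally often, the average square would be $M+1$, which is allowed.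

The residue trick that settled two deletions does not help directly either. If the three points of $T$ have sum $0$, and this can always be arranged by translation, then the count $\#\{t\in T:a\cdot t=1\}$ in (5) is even for every $a$. All $\hat s(a)$ lie in the same class modulo $4$, and no set of frequencies is forced to be smaller than the rest.

This constancy is what we exploit. Suppose all $\hat s(a)\equiv1\pmod4$ and $|\hat s|\le2^m+1$. The largest allowed value is $2^m+1$, and the smallest is $-2^m+1$. These are symmetric about $1$, so we subtract $1$ from every coefficient, which amounts to subtracting a point mass at $0$ from $s$. The new function $g$ has all $|\hat g|\le2^m$, while its mean square is still at least $M-4$: it is almost bent. For a function that is bent on a whole coset of the right subspace, Poisson forces a certain sum to be even, and the parities of $g$ make it odd.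

## Proof of Theorem A: almost bent, against parity on a subspace

Let $m\ge3$, let $T\subset V$ be any set of three distinct points, and let $s$ be admissible for $T$. We show
$$\max_a|\hat s(a)|\ge2^m+3. \tag{6}$$
Since $3<M/2$, Lemma 1 with $c=2^m+3$ then gives Theorem A: $|T|=3$ covers exactly the odd $n\ge4^m-3$, and for such $n$ we have $\lfloor(n-2^m-1)/2\rfloor-1=(n-2^m-3)/2$.

**Step 1: move $T$ so that its points sum to zero.** Translating $s$ by $z\in V$ multiplies $\hat s(a)$ by $\chi_a(z)=\pm1$ and does not change $|\hat s(a)|$. Let $T=\{t_1,t_2,t_3\}$ and translate by $z=t_1+t_2+t_3$. The new points $t_i+z$ have sum $z+3z=4z=0$. So we may assume $T=\{p,q,p+q\}$. None of the three points is $0$, since otherwise the other two would coincide. Hence $0\notin T$, and $L=T\cup\{0\}$ is a two-dimensional subspace.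

Each $\hat s(a)$ is odd, because $s$ takes $M-3$ odd values, an odd number. Suppose, for contradiction, that (6) fails. Since $2^m+2$ is even, this means
$$|\hat s(a)|\le2^m+1\quad\text{for all }a.$$

**Step 2: put all coefficients in one class modulo $4$.** The computation (5) holds for our $T$: for $a\neq0$, $\hat s(a)-\hat s(0)\equiv2\,\#\{t\in T:a\cdot t=1\}\pmod4$. The count has the parity of $\sum_{t\in T}a\cdot t=a\cdot\sum_{t\in T}t=0$. So $\hat s(a)\equiv\hat s(0)\pmod4$ for all $a$. The function $-s$ is also admissible with the same $|\hat s|$. Replacing $s$ by $-s$ if necessary, we may assume $\hat s(a)\equiv1\pmod4$ for all $a$.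

**Step 3: centre the coefficients.** Let $g=s-\delta_0$, where $\delta_0$ is $1$ at $0$ and $0$ elsewhere. Then $\hat g=\hat s-1$, so $4\mid\hat g(a)$ for all $a$. Off $L$ we have $g=s$, which is odd. On $T$ it is even, and $g(0)=s(0)-1$ is even because $0\notin T$. So
$$g\text{ is odd off }L\text{ and even on }L.$$
From $\hat s\le2^m+1$ we get $\hat g\le2^m$. From below, $\hat s\ge-2^m-1$. Here $-2^m-1\equiv3\pmod4$ and $-2^m$ is even, so the smallest permitted value $\equiv1\pmod4$ is $-2^m+1$, and $\hat g\ge-2^m$. Thus $|\hat g(a)|\le2^m$ for all $a$.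

**Step 4: show that few frequencies have $|\hat g|\ne2^m$.** Since $g$ is odd off the four points of $L$, $\sum_vg(v)^2\ge M-4$. By (3),
$$\sum_a\big(M-\hat g(a)^2\big)=M\Big(M-\sum_vg(v)^2\Big)\le4M,$$
and every term on the left is nonnegative by Step 3. Let $Z=\{a:|\hat g(a)|\ne2^m\}$. For $a\in Z$, both $\hat g(a)$ and $2^m$ are divisible by $4$, so $|\hat g(a)|\le2^m-4$ and
$$M-\hat g(a)^2\ge M-(2^m-4)^2=8\cdot2^m-16=8(2^m-2).$$
Therefore
$$|Z|\le\frac{4\cdot4^m}{8(2^m-2)}=\frac{4^m}{2(2^m-2)}<2^m. \tag{7}$$
The last inequality is equivalent to $2^m<2(2^m-2)$, that is, to $2^m>4$. This is where $m\ge3$ is used.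

**Step 5: find a subspace on which parity and Poisson disagree.** Take a basis $e_1,\dots,e_{2m}$ of $V$ with $e_1,e_2$ spanning $L$. Since $m+2\le2m$, we may put $U=\langle e_3,\dots,e_{m+2}\rangle$. Then $\dim U=m$ and $U\cap L=\{0\}$. The annihilator $U^\perp$ has dimension $2m-m=m$, so it has $2^m$ cosets, which are disjoint. By (7), $Z$ has fewer than $2^m$ elements, so some coset $a_0+U^\perp$ contains no point of $Z$. On this coset every $\hat g$ is $\pm2^m$, and (4) gives
$$\sum_{u\in U}g(u)\chi_{a_0}(u)=2^{-m}\sum_{b\in U^\perp}\hat g(a_0+b)=\sum_{b\in U^\perp}(\pm1).$$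
The right side is a sum of $2^m$ signs, hence even. On the left, the $2^m-1$ nonzero $u\in U$ lie off $L$, so their terms are odd, and the term for $u=0$ is even. The left side is odd. This contradiction proves (6), and with it Theorem A. $\blacksquare$

## Sharpness for this code, and the failure at $m=2$

**Remark (this code does no better).** Take $m\ge3$ and $n=4^m-3$. The code of Lemma 1 is the first-order Reed–Muller code punctured in any three coordinates, and its covering radius is exactly $(n-2^m-3)/2$. The upper bound was just proved. For the lower bound, take the bent function $f(x,y)=(-1)^{x\cdot y}$ and set its values on $T$ to $0$. This gives an $s$ that comes from a word and changes each $\hat f(a)$ by at most $3$, so $|\hat s|\le2^m+3$, and that word has distance at least $(n-2^m-3)/2$ from the code.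

**Remark (why $m=2$ is different).** For $m=2$ the bound (7) reads $|Z|\le4=2^m$, and the strict inequality is lost. This is a real obstruction. On $\mathbb F_2^2\times\mathbb F_2^2$ put
$$g(x,y)=(-1)^{x\cdot y}\ \text{ for }x\ne0,\qquad g(0,y)=0 .$$
The computation for $f$, with the term $x=0$ left out, gives $\hat g(\alpha,\beta)=4(-1)^{\alpha\cdot\beta}$ for $\beta\neq0$ and $\hat g(\alpha,0)=0$. Let $s=g+\delta_0$. It is admissible for $T=\{(0,y):y\ne0\}$, three points with sum $0$, and $\hat s=\hat g+1$ takes only the values $5,-3,1$. So $\max|\hat s|=5=2^m+1$, and (6) fails for this $T$. Here $L=\{(0,y)\}$ and $Z=\{(\alpha,0)\}=L^\perp$. If $U$ is a two-dimensional subspace with $U\cap L=\{0\}$, then $U+L=V$, so $U^\perp\cap L^\perp=\{0\}$. Hence every coset of $U^\perp$ meets $Z$ in exactly one point: no coset is free, and the sum in Step 5 has three signs and one zero.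

## Deleting columns inside $\{0\}\times\mathbb F_2^m$

For Theorem B we want every admissible function to have a coefficient above $2^m+\kappa$ with $\kappa$ large. Step 4 of the last proof does not survive this. It needs all coefficients to lie in $[-2^m,2^m]$ and in one residue class, so that any coefficient not equal to $\pm2^m$ is visibly smaller. With room up to $2^m+\kappa$, the coefficients may all differ from $\pm2^m$, some above and some below, and no coset need be free of exceptions.

Step 5 can still be run with an error term. We run it on all translates of one subspace at once, and use many possible sets $T$.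

Write $V=\mathbb F_2^m\times\mathbb F_2^m\ni(x,y)$ with dual variable $(\alpha,\beta)$. For $W\subset\mathbb F_2^m$ let
$$T_W=\{(0,y):y\in W\},\qquad\tau=|W|\le2^m .$$
For $m\ge2$ we have $\tau<M/2$, as Lemma 1 requires.

**Definition.** Let $0\le\kappa\le2^m$. A set $W$ is *bad* (for $\kappa$) if some $s$ admissible for $T_W$ has $|\hat s(a)|\le2^m+\kappa$ for all $a$.

**Example.** $W=\emptyset$ is bad for every $\kappa$, because of bent functions. $W=\mathbb F_2^m$ is bad too: as in the last remark, $s(x,y)=(-1)^{x\cdot y}$ for $x\ne0$, $s(0,y)=0$, has $\hat s(\alpha,\beta)=2^m(-1)^{\alpha\cdot\beta}$ for $\beta\ne0$ and $\hat s(\alpha,0)=0$.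

We need a $W$ that is not bad, of each parity of $|W|$. We do not exhibit one. We show that bad sets are too few to fill up all $2^{2^m-1}$ sets of a given parity. Counting the functions $s$ is of no use here: for a single $W$, the candidates with values $\pm1$ off $T_W$ and $0$ on $T_W$ already number $2^{M-\tau}$, far more than the number $2^{2^m}$ of sets $W$. The way out is to extract from $s$ a much smaller object that still determines $W$.

**Lemma 2.** Let $m\ge 2$. If $W$ is bad for $\kappa$, then there is an integer-valued $N$ on $\mathbb F_2^m$ with $N\equiv1_W\pmod2$ of the form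
$$N(y)=2^{-m}\sum_{\beta\in\mathbb F_2^m}D(\beta)(-1)^{\beta\cdot y},\qquad D\text{ real},\qquad2^{-m}\sum_\beta|D(\beta)|\le K,\qquad K=1+4\kappa. \tag{8}$$

*Proof.* **Step 1: measure how far $s$ is from bent.** Let $s$ witness that $W$ is bad. Choose $\epsilon(a)\in\{\pm1\}$ with $\hat s=\epsilon|\hat s|$ (either sign where $\hat s(a)=0$). Put
$$d=|\hat s|-2^m\in[-2^m,\kappa],\qquad D=\hat s-2^m\epsilon=\epsilon d .$$
So $D$ is the difference between $\hat s$ and a spectrum of exact absolute value $2^m$. Write $\mathbb E$ for the average over $a\in V$, $d_+=\max(d,0)$ and $d_-=\max(-d,0)$.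

**Step 2: show that $D$ is small on average.** The bound from above controls $d_+$, since $\mathbb E\,d_+\le\kappa$. Parseval then controls $d_-$, because too many small coefficients would make the mean square too small. Precisely, $\mathbb E\,\hat s^2=\mathbb E(2^m+d)^2=M+2^{m+1}\mathbb E\,d+\mathbb E\,d^2$, while $\mathbb E\,\hat s^2=\sum_vs(v)^2\ge M-\tau$. Hence
$$\mathbb E\,d^2+2^{m+1}\mathbb E\,d\ge-\tau .$$
Pointwise, $d^2\le\kappa d_++2^md_-$: where $d\ge0$ use $d\le\kappa$, and where $d<0$ use $|d|\le2^m$. With $\mathbb E\,d=\mathbb E\,d_+-\mathbb E\,d_-$ this gives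
$$2^{m+1}(\mathbb E\,d_--\mathbb E\,d_+)\le\tau+\kappa\,\mathbb E\,d_++2^m\,\mathbb E\,d_- ,$$
that is,
$$2^m\,\mathbb E\,d_-\le\tau+(2^{m+1}+\kappa)\,\mathbb E\,d_+ .$$
Divide by $2^m$, add $\mathbb E\,d_+$, and use $\mathbb E\,d_+\le\kappa$, $\tau\le2^m$, $\kappa\le2^m$:
$$\mathbb E|D|=\mathbb E\,d_++\mathbb E\,d_-\le\tau2^{-m}+(3+\kappa2^{-m})\kappa\le1+4\kappa=K .$$

**Step 3: restrict to one $\alpha$ and read off the parity of $W$.** $\mathbb E|D|$ is the average over $\alpha$ of $2^{-m}\sum_\beta|D(\alpha,\beta)|$. So some $\alpha$ satisfies $2^{-m}\sum_\beta|D(\alpha,\beta)|\le K$. Fix it and let $N(y)=2^{-m}\sum_\beta D(\alpha,\beta)(-1)^{\beta\cdot y}$. Insert $D=\hat s-2^m\epsilon$. Since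
$$2^{-m}\sum_\beta\hat s(\alpha,\beta)(-1)^{\beta\cdot y}=\sum_{x,y'}s(x,y')(-1)^{\alpha\cdot x}\,2^{-m}\sum_\beta(-1)^{\beta\cdot(y+y')}=\sum_xs(x,y)(-1)^{\alpha\cdot x},$$
we obtain
$$N(y)=\sum_xs(x,y)(-1)^{\alpha\cdot x}-\sum_\beta\epsilon(\alpha,\beta)(-1)^{\beta\cdot y}.$$
This is an integer. The last sum has $2^m$ terms $\pm1$, so it is even. The first sum is congruent modulo $2$ to the number of $x$ with $(x,y)\notin T_W$. Only $x=0$ can be missing, and it is missing exactly when $y\in W$, so the number is $2^m-1_W(y)\equiv1_W(y)$. Hence $N\equiv1_W\pmod2$. $\square$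

**Example.** For $W=\mathbb F_2^m$, the function $s$ above and $\kappa=0$: $D(\alpha,0)=-2^m\epsilon(\alpha,0)$ and $D(\alpha,\beta)=0$ for $\beta\ne0$. So $N(y)=-\epsilon(\alpha,0)=\pm1$ is constant and odd, and $2^{-m}\sum_\beta|D(\alpha,\beta)|=1=K$.

## Counting integer functions with small spectrum

How many integer-valued $N$ satisfy (8)? From (8) we have $|N(y)|\le K$, which allows up to $(2\lfloor K\rfloor+1)^{2^m}$ functions. Since $K\ge1$, this exceeds $2^{2^m}$, so it is useless. The bound on the spectrum says more: $N$ is $K$ times an average of signed characters, and a short random sample of these characters determines an integer-valued $N$ by rounding.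

We recall Hoeffding's inequality: if $X_1,\dots,X_r$ are independent with values in $[-1,1]$ and common mean $\mu$, then $\Pr\big(\big|\frac1r\sum X_i-\mu\big|\ge\lambda\big)\le2e^{-r\lambda^2/2}$ for $\lambda>0$.

**Lemma 3.** Let $m\ge2$ and $K\ge1$. The number of functions $N:\mathbb F_2^m\to\mathbb Z$ of the form $N(y)=2^{-m}\sum_\beta D(\beta)(-1)^{\beta\cdot y}$, with $D$ real and $2^{-m}\sum_\beta|D(\beta)|\le K$, is at most $2^{6K^2(m+1)(m+2)}$.

*Proof.* **Step 1: write $N$ as an expectation.** Write $\chi_\beta(y)=(-1)^{\beta\cdot y}$ on $\mathbb F_2^m$. Let $\varphi$ be the random function equal to $\operatorname{sgn}(D(\beta))\chi_\beta$ with probability $2^{-m}|D(\beta)|/K$ for each $\beta$, and equal to $0$ with the remaining probability. The stated probabilities have sum at most $1$ by hypothesis. Then $K\,\mathbb E\,\varphi(y)=2^{-m}\sum_\beta D(\beta)\chi_\beta(y)=N(y)$, and $\varphi$ takes values in the set $\{0\}\cup\{\pm\chi_\beta\}$ of size $2^{m+1}+1$.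

**Step 2: fix a sample size.** Let $r=\lfloor8\ln2\cdot K^2(m+1)\rfloor+1$. Since $8\ln2<5.546$ and $0.454\,K^2(m+1)\ge0.454\cdot3>1$, we have $r\le5.546\,K^2(m+1)+1\le6K^2(m+1)$. Note that $r$ depends only on $K$ and $m$, not on $N$.

**Step 3: find a sample that approximates $N$ everywhere.** Let $\varphi_1,\dots,\varphi_r$ be independent copies of $\varphi$. For fixed $y$, apply Hoeffding with $X_i=\varphi_i(y)$, $\mu=N(y)/K$ and $\lambda=\frac1{2K}$:
$$\Pr\Big(\Big|\frac Kr\sum_i\varphi_i(y)-N(y)\Big|\ge\frac12\Big)\le2e^{-r/(8K^2)} .$$
Since $r>8\ln2\cdot K^2(m+1)$, we have $e^{-r/(8K^2)}<2^{-(m+1)}$. So the sum of these bounds over the $2^m$ points $y$ is less than $2^m\cdot2\cdot2^{-(m+1)}=1$. Hence for some choice of $\varphi_1,\dots,\varphi_r$ the error is less than $\frac12$ at every $y$.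

**Step 4: count.** Such a choice determines $N$, because $N(y)$ is the only integer at distance less than $\frac12$ from $\frac Kr\sum_i\varphi_i(y)$. So the number of functions $N$ is at most the number of choices,
$$(2^{m+1}+1)^r\le2^{(m+2)r}\le2^{6K^2(m+1)(m+2)} .\qquad\square$$

## Proof of Theorem B: a set $W$ of each parity that is not bad

**Step 1: compare the counts.** A function $N$ with $N\equiv1_W\pmod2$ determines $W$. So by Lemma 2 and Lemma 3, with $K=1+4\kappa\ge1$, the number of bad sets $W$ is at most $2^{6K^2(m+1)(m+2)}$. For each parity there are $2^{2^m-1}$ sets $W\subset\mathbb F_2^m$ with $|W|$ of that parity. Hence, if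
$$6(1+4\kappa)^2(m+1)(m+2)<2^m-1, \tag{9}$$
then for each parity there is a $W$ with $|W|$ of that parity that is not bad.

**Step 2: check that $\kappa=\kappa_m$ is allowed.** By definition $1+4\kappa_m=\frac{2^{m/2}}{3(m+2)}$. At $m=11$ this is greater than $1$, since $2^{5.5}>45>39=3\cdot13$. When $m\ge11$ increases by $1$, the numerator grows by the factor $\sqrt2$ and the denominator by $\frac{m+3}{m+2}\le\frac{14}{13}<\sqrt2$. So $\kappa_m>0$ for all $m\ge11$, and clearly $\kappa_m\le2^m$. The left side of (9) is
$$6\cdot\frac{2^m}{9(m+2)^2}\,(m+1)(m+2)=\frac69\,2^m\,\frac{m+1}{m+2}\le\frac69\,2^m<2^m-1 ,$$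
where the last inequality says $2^m>3$. So (9) holds.

**Step 3: apply Lemma 1.** Let $n\ge4^m$. Choose $W$ not bad for $\kappa_m$ with $|W|\equiv n\pmod2$. Then $|T_W|=|W|\le2^m<M/2$ and $n\ge M\ge M-|T_W|$. Since $W$ is not bad, every $s$ admissible for $T_W$ has $\max_a|\hat s(a)|>2^m+\kappa_m$. This maximum is an integer, so it is at least $c$, the least integer exceeding $2^m+\kappa_m$. Lemma 1 gives
$$n-2\,t[n,2m+1]\ge c>2^m+\kappa_m .$$
This is Theorem B. $\blacksquare$

**Step 4: deduce that (2) fails at every $n\ge4^m$ when $m\ge19$.** The condition $\kappa_m\ge2$ means $\frac{2^{m/2}}{3(m+2)}\ge9$, that is, $2^{m/2}\ge27(m+2)$. At $m=19$ this reads $724.07\ldots\ge567$. When $m\ge19$ increases by $1$, the left side grows by the factor $\sqrt2$ and the right side by $\frac{m+3}{m+2}\le\frac{22}{21}<\sqrt2$, so the inequality holds for all $m\ge19$. Hence $n-2t[n,2m+1]>2^m+2$ for all $n\ge4^m$. But (2) would give $n-2t=2^m+1$ for $n$ odd and $2^m+2$ for $n$ even. So (2) fails at every $n\ge4^m$.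

**Step 5: bound the size of the error.** For $m\ge11$ and $n\ge4^m$ the right side of (2) is at least $\frac{n-2^m-2}2$, while Theorem B gives $t[n,2m+1]<\frac{n-2^m-\kappa_m}2$. The formula therefore exceeds the true value by more than $\frac{\kappa_m-2}2$, for both parities of $n$. This lower bound tends to infinity with $m$, and it is of order $2^{m/2}/m$.
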